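# Day Terms Are Not the Linear Meet of Mal'cev and Jónsson Terms

## 1. The guess: Day terms are the linear meet

A variety has a Mal'cev term exactly when it is congruence permutable, Jónsson terms exactly when it is congruence distributive, and Day terms exactly when it is congruence modular; these are the classical theorems of Mal'cev, Jónsson and Day. Modularity is the familiar common weakening of the other two. So if somebody asks for the strongest condition, written with simple identities, that follows both from a Mal'cev term and from Jónsson terms, the first guess is: Day terms. We first make this precise, then test it, and then see that it is wrong.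

The question comes from the slides "Properties that are not characterizable by linear identities" (http://atrey.karlin.mff.cuni.cz/~snek/pub/math/talks/oprsal-linear-identities.pdf).

**Mal'cev conditions.** A Mal'cev condition asks for terms that satisfy given identities; it may have the form "for some $n$ there are terms $t_0,\dots,t_n$ with …", where the $n$-th condition implies the $(n+1)$-st. A variety satisfies the condition if it has such terms. When we say that a *theory* (a signature with a set of identities) satisfies a condition, we mean that the variety of its models does.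

**Linear identities.** A variable has height $0$; a term with exactly one operation symbol has height $1$. An identity is *linear* if both sides have height at most $1$. For instance $q(x,y,y)\approx x$ and $f(x,y)\approx g(y,y,x)$ are linear, while $p(p(x,y),z)\approx p(x,z)$ is not, since its left side contains two operation symbols. A *linear Mal'cev condition* is one that involves only linear identities.

**The order and the meets.** A condition $P$ is *weaker* than $Q$ if every variety satisfying $Q$ also satisfies $P$. We also say that $Q$ implies $P$. The *meet* of two conditions is the strongest Mal'cev condition weaker than both. The *linear meet* is the strongest linear Mal'cev condition weaker than both.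

The three conditions are these.

* **Mal'cev term:** a ternary term $q$ with $q(x,y,y)\approx x\approx q(y,y,x)$.
* **Jónsson terms:** for some $n$, ternary terms $d_0,\dots,d_n$ with $d_0(x,y,z)\approx x$, $d_n(x,y,z)\approx z$, $d_i(x,y,x)\approx x$ for all $i$, $d_i(x,x,z)\approx d_{i+1}(x,x,z)$ for even $i<n$, and $d_i(x,z,z)\approx d_{i+1}(x,z,z)$ for odd $i<n$.
* **Day terms:** for some $n$, quaternary terms $m_0,\dots,m_n$ with $m_0(x,y,z,w)\approx x$, $m_n(x,y,z,w)\approx w$, $m_i(x,y,y,x)\approx x$ for all $i$, $m_i(x,x,w,w)\approx m_{i+1}(x,x,w,w)$ for even $i<n$, and $m_i(x,y,y,w)\approx m_{i+1}(x,y,y,w)$ for odd $i<n$.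

We write Day($n$) for the Day condition with $n$ fixed, and Mal'cev, Jónsson, Day for the three conditions. Two facts are given. Day is a linear condition weaker than both Mal'cev and Jónsson. And the meet of Mal'cev and Jónsson is not characterizable by linear identities, which is why one asks about the *linear* meet separately.

**Question.** Is every linear Mal'cev condition that is weaker than Mal'cev and weaker than Jónsson also weaker than Day?

To refute the guess we need two things: a linear condition that follows from Mal'cev and from Jónsson, and a variety with Day terms in which that condition fails.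

## 2. The guess survives for Day(0), Day(1) and Day(2)

**Day(0) and Day(1).** In Day(0), $m_0$ is both $x$ and $w$, so $x\approx w$. In Day(1), the link for $i=0$ reads $x\approx m_0(x,x,w,w)\approx m_1(x,x,w,w)\approx w$. Either way the variety is trivial. A trivial variety has a Mal'cev term (any variable will do), so it satisfies everything weaker than Mal'cev.

**Day(2).** Here $m_0=x$ and $m_2=w$, so $m_1$ satisfies $m_1(x,x,w,w)\approx x$, $m_1(x,y,y,w)\approx w$ and $m_1(x,y,y,x)\approx x$. Put $q(x,y,z)=m_1(x,x,y,z)$. Then
$$q(x,y,y)=m_1(x,x,y,y)\approx x,\qquad q(y,y,x)=m_1(y,y,y,x)\approx x .$$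
So Day(2) implies Mal'cev. Conversely, from a Mal'cev term $q$ put $m_1(x,y,z,w)=q(y,z,w)$: then $m_1(x,x,w,w)=q(x,w,w)\approx x$, $m_1(x,y,y,w)=q(y,y,w)\approx w$, and the third identity follows from the second. Thus Day(2) is equivalent to Mal'cev, and every condition weaker than Mal'cev follows from it.

**Day(3).** This is the first case where both sides are visible. It follows from Mal'cev (take the Day(2) terms and repeat $w$). It also follows from a majority term $M$, that is, $M(x,x,y)\approx M(x,y,x)\approx M(y,x,x)\approx x$: put $m_1=M(x,y,w)$ and $m_2=M(x,z,w)$. Indeed $m_1(x,x,w,w)=M(x,x,w)\approx x$, $m_2(x,x,w,w)=M(x,w,w)\approx w$, both are $M(x,y,w)$ at $(x,y,y,w)$, and $M(x,y,x)\approx x$. A majority term is a special case of Jónsson terms, with chain $x,\ M,\ z$.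

So small cases agree with the guess, and Day(3) is the first case that could break it.

## 3. A linear condition read off from pairs of terms

To find linear conditions implied by both Mal'cev and Jónsson, we look at an object that mixes the two. Take an algebra $A$ with a Mal'cev term $q$ and an algebra $B$ with Jónsson terms $d_0,\dots,d_n$, possibly in unrelated signatures. On $A\times B$ consider all operations $(s,t)$, where $s$ is a term operation of $A$, $t$ is a term operation of $B$ of the same arity, and the pair acts coordinatewise. Among them are
$$p(x,w)=(x,w),\qquad (x,\,d_i(x,y,z)),\qquad h(x,y,z,w)=(q(x,y,z),\,w).$$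
The operation $p$ is the first projection on the $A$ side and the second on the $B$ side. The middle operations form a Jónsson-like chain that starts at $x$ and ends at $(x,z)=p(x,z)$. And $h(x,y,y,w)=(x,w)=p(x,w)=h(y,y,x,w)$. We now keep the linear identities seen here and forget the pairs.

**Condition (S).** For some $n\ge0$ there are ternary terms $d_0,\dots,d_n$, a binary term $p$ and a quaternary term $h$ with

* $d_0(x,y,z)\approx x$, $\;d_n(x,y,z)\approx p(x,z)$, $\;d_i(x,y,x)\approx x$ for all $i$;
* $d_i(x,x,z)\approx d_{i+1}(x,x,z)$ for even $i<n$, and $d_i(x,z,z)\approx d_{i+1}(x,z,z)$ for odd $i<n$;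
* $h(x,y,y,w)\approx p(x,w)\approx h(y,y,x,w)$.

All the identities are linear. Setting $d_{n+1}:=d_n$ shows that the $n$-th condition implies the $(n+1)$-st, so (S) is a linear Mal'cev condition. Note that
$$p(x,x)\approx d_n(x,y,x)\approx x. \tag{1}$$

The two extreme choices of $p$ show what (S) interpolates between. If $p(x,w)\approx x$, then $q(x,y,z)=h(x,y,z,z)$ satisfies $q(x,y,y)=h(x,y,y,y)\approx p(x,y)\approx x$ and $q(y,y,x)=h(y,y,x,x)\approx p(x,x)\approx x$, a Mal'cev term. If $p(x,w)\approx w$, then $d_0,\dots,d_n$ are Jónsson terms.

**Theorem 1.**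
(a) (S) is weaker than Mal'cev, weaker than Jónsson, and it implies Day.
(b) Day does not imply (S); in fact Day(3) does not.

So (S) is a linear condition weaker than Mal'cev and Jónsson but not weaker than Day: the answer to the question is **no**. We do not claim that (S) itself is the linear meet.

**Theorem 2.**
(i) Day($n$) implies (S) if and only if $n\le2$.
(ii) Congruence $k$-permutability ($k\ge2$) implies (S) if and only if $k=2$.
(iii) The conjunction of Day(3), congruence 3-permutability and the Gumm condition
$$d(x,x,y)\approx d(x,y,x)\approx x,\quad d(x,y,y)\approx q(x,y,y),\quad q(x,x,y)\approx y \tag{2}$$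
does not imply (S).
(iv) A *tame* theory (defined in Section 5) satisfies (S) if and only if it satisfies Jónsson.

**Proof of Theorem 1(a).**

**Step 1: Mal'cev implies (S).** Take $n=0$, $d_0=x$, $p(x,z)=x$, $h(x,y,z,w)=q(x,y,z)$. The first two lines of (S) hold trivially, and $h(x,y,y,w)=q(x,y,y)\approx x\approx q(y,y,x)=h(y,y,x,w)$.

**Step 2: Jónsson implies (S).** Take the Jónsson terms for the $d_i$, $p(x,w)=w$ and $h(x,y,z,w)=w$. Then $d_n(x,y,z)\approx z=p(x,z)$, and the last line reads $w\approx w\approx w$.

**Step 3: (S) implies Day.** The purpose is to walk from $x$ to $p(x,w)$ along the $d_i$, and from $p(x,w)$ to $w$ by $h$. Put $m_0=x$. For $1\le i\le n$ put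
$$m_{2i-1}=d_i(x,y,w),\quad m_{2i}=d_i(x,z,w)\qquad (i\text{ odd}),$$
$$m_{2i-1}=d_i(x,z,w),\quad m_{2i}=d_i(x,y,w)\qquad (i\text{ even}).$$
Finally put $m_{2n+1}=h(y,z,w,w)$ and $m_{2n+2}=w$. Since $x\approx d_0(x,y,w)$, the formula for $m_{2i}$ with $i$ even is also valid for $i=0$. The links are as follows.

* From $2i-1$ to $2i$, at $(x,y,y,w)$, for $1\le i\le n$: both terms become $d_i(x,y,w)$.
* From $2i$ to $2i+1$, at $(x,x,w,w)$, for $0\le i<n$. If $i$ is even, $m_{2i}$ becomes $d_i(x,x,w)$, and $m_{2i+1}=m_{2(i+1)-1}$ with $i+1$ odd becomes $d_{i+1}(x,x,w)$; these agree by (S). If $i$ is odd, the terms become $d_i(x,w,w)$ and $d_{i+1}(x,w,w)$; again these agree by (S).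
* From $2n$ to $2n+1$, at $(x,x,w,w)$: $m_{2n}\approx p(x,w)$, and $m_{2n+1}$ becomes $h(x,w,w,w)\approx p(x,w)$, by $h(x,y,y,w)\approx p(x,w)$ with $y=w$.
* From $2n+1$ to $2n+2$, at $(x,y,y,w)$: $m_{2n+1}$ becomes $h(y,y,w,w)\approx p(w,w)\approx w$, by $h(y,y,x,w)\approx p(x,w)$ with $x=w$ and by (1).

It remains to see $m_j(x,y,y,x)\approx x$. For $j\le 2n$ this is $d_i(x,y,x)\approx x$ (or trivial for $j=0$). For $j=2n+1$ put $w=x$ in the last link. For $j=2n+2$ it is trivial. $\blacksquare$

## 4. The Gumm identities give half of (S), and where the other half breaks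

Before trying to refute "Day implies (S)", one should try to prove it. The Gumm condition (2) is a good test case, because it implies Day(4): put $m_0=x$, $m_1=d(x,y,w)$, $m_2=d(x,z,w)$, $m_3=q(y,z,w)$, $m_4=w$. Indeed:

* at $(x,x,w,w)$, $m_1$ becomes $d(x,x,w)\approx x$;
* at $(x,y,y,w)$, $m_1$ and $m_2$ both become $d(x,y,w)$;
* at $(x,x,w,w)$, $m_2$ becomes $d(x,w,w)\approx q(x,w,w)$, which is $m_3$ there;
* at $(x,y,y,w)$, $m_3$ becomes $q(y,y,w)\approx w$;
* at $(x,y,y,x)$, all of them become $x$.

Write $b(x,y)$ for the common value $d(x,y,y)\approx q(x,y,y)$. The chain half of (S) is easy with $n=2$ and $p=b$: take $d_0=x$, $d_1=d(x,y,z)$, $d_2=b(x,z)$. Then $d_1(x,x,z)=d(x,x,z)\approx x$, $d_1(x,z,z)=d(x,z,z)\approx b(x,z)$, $d(x,y,x)\approx x$, and $b(x,x)\approx d(x,x,x)\approx x$.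

What is left is a term $h$ with $h(x,y,y,w)\approx b(x,w)\approx h(y,y,x,w)$. The term $q$ behaves on one side like a Mal'cev term, so the natural try is
$$h(x,y,z,w)=q\bigl(q(x,y,z),w,w\bigr).$$
One side works: $h(y,y,x,w)\approx q(x,w,w)\approx b(x,w)$. The other side gives $h(x,y,y,w)\approx q(b(x,y),w,w)\approx b(b(x,y),w)$, and the try stops here, because nothing in (2) lets us remove this $y$. We will confirm in Section 5 that $b(b(x,y),w)\approx b(x,w)$ does not follow from (2).

Failure of one $h$ proves nothing about the others. Nor do obvious models help to refute the implication: an algebra with a Mal'cev term satisfies (S), one with Jónsson terms satisfies (S), and so do the mixed algebras of Section 3. We need a variety where *all* terms $h$ can be controlled at once. The plan is to work in the free algebra of a theory whose identities are so simple that every element has a visible normal form, and to show there that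
$$h(x,y,y,w)\approx p(x,w)\approx h(y,y,x,w)\quad\text{forces}\quad p(x,w)\approx w.$$
In such a theory (S) becomes Jónsson, and Jónsson can be destroyed by one small model.

## 5. Theories whose terms collapse or get renamed

We allow only two kinds of identities: those that collapse $f(\dots)$ to one of its arguments, always at the *same* coordinate $c(f)$, and those that rename $f(\dots)$ to a term with another symbol $f^*$, which is never renamed again. For a tuple $a=(a_1,\dots,a_k)$ let $\ker a=\{(i,j):a_i=a_j\}$, an equivalence relation on $[k]=\{1,\dots,k\}$. For a map $e:[l]\to[k]$ let $a\circ e=(a_{e(1)},\dots,a_{e(l)})$.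

**Definition (tame theory).** A tame theory $\Gamma$ is given by the following data. Its signature is $F=F_0\sqcup F_1$, with all arities at least $1$. Each $f\in F$ of arity $k$ has a coordinate $c(f)\in[k]$ and a nonempty set $C_f$ of equivalence relations on $[k]$. Each $f\in F_0$ also has a (possibly empty) set $T_f$ of equivalence relations on $[k]$ and, if $T_f\ne\emptyset$, a symbol $f^*\in F_1$ and a map $e=e_f:[\mathrm{ar}(f^*)]\to[k]$. Call $a$ *$f$-collapsible* if $\ker a$ contains a member of $C_f$. Say that *$T_f$ applies* to $a$ if $f\in F_0$ and $\ker a$ contains a member of $T_f$. We require: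

* **(K1)** if $T_f\ne\emptyset$, then $c(f)\in\operatorname{im}e_f$;
* **(K2)** if $T_f$ applies to $a$, then $a$ is $f$-collapsible if and only if $a\circ e_f$ is $f^*$-collapsible, and in that case $a_{c(f)}=(a\circ e_f)_{c(f^*)}$.

The identities of $\Gamma$ are $f(v)\approx v_{c(f)}$ for tuples $v$ of variables with $\ker v\in C_f$, and $f(v)\approx f^*(v\circ e_f)$ for tuples $v$ of variables with $\ker v\in T_f$.

Requirement (K1) says that renaming does not lose the coordinate to which $f$ would collapse. Requirement (K2) says that if both kinds of identities can be used on a tuple, they lead to the same result. Since $C_f\neq\emptyset$, a constant tuple, whose kernel is the full relation, is $f$-collapsible for every $f$. We use this twice below.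

**Example (the Gumm identities).** Let $F_0=\{d,q\}$, $F_1=\{b\}$. Write equivalence relations as partitions, so $12|3$ identifies $1$ and $2$ only. Let $c(d)=1$, $C_d=\{12|3,\ 13|2\}$, $c(q)=3$, $C_q=\{12|3\}$, $T_d=T_q=\{1|23\}$, $d^*=q^*=b$, $e_d=e_q=(1,3)$, $c(b)=1$ and $C_b=\{12\}$. The identities are $d(x,x,y)\approx x\approx d(x,y,x)$, $q(x,x,y)\approx y$, $d(x,y,y)\approx b(x,y)\approx q(x,y,y)$ and $b(x,x)\approx x$. The last already follows from the others. (K1) holds because $1$ and $3$ both lie in $\operatorname{im}e$. For (K2), let $a_2=a_3$. Then $a$ is collapsible, for $d$ and also for $q$, exactly when $a_1=a_3$, which is when $(a_1,a_3)$ is $b$-collapsible; in that case all entries are equal.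

**A non-example.** The identities $q(x,y,y)\approx x\approx q(y,y,x)$ of a Mal'cev term do not have this form: the first collapses $q$ to coordinate $1$ only, the second to coordinate $3$ only, and a tame theory allows one coordinate $c(q)$.

**The algebra $N$.** Let $X$ be a set of variables. Let $N$ be the least set of terms such that $X\subseteq N$, and $f(a)\in N$ whenever $a\in N^k$, $a$ is not $f$-collapsible and $T_f$ does not apply to $a$. Equality of entries here means equality as written terms. Define operations on $N$ by
$$f^N(a)=\begin{cases}a_{c(f)} & \text{if } a \text{ is } f\text{-collapsible},\\ f^*(a\circ e_f) & \text{if } a \text{ is not } f\text{-collapsible and } T_f \text{ applies to } a,\\ f(a) & \text{otherwise.}\end{cases} \tag{3}$$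
In the second case the value does lie in $N$: by (K2), $a\circ e_f$ is not $f^*$-collapsible, and $f^*\in F_1$ has no $T$-relations. The same remark shows that in this case
$$f^*(a\circ e_f)=(f^*)^N(a\circ e_f). \tag{4}$$

**Lemma 1.** $N$ is a model of $\Gamma$ and is free over $X$ in the variety of models of $\Gamma$. Every $t\in N$ satisfies $t^N(X)=t$; that is, it evaluates to itself at the generators.

**Proof.**

**Step 1: the identities hold in $N$.** If $\ker v\in C_f$, then any values substituted for the variables of $v$ give a tuple $a$ with $\ker a\supseteq\ker v$, so $a$ is $f$-collapsible and $f^N(a)=a_{c(f)}$. If $\ker v\in T_f$, then any substitution gives a tuple $a$ to which $T_f$ applies. If $a$ is not collapsible, then $f^N(a)=(f^*)^N(a\circ e_f)$ by (3) and (4). If $a$ is collapsible, then by (K2) so is $a\circ e_f$, and $f^N(a)=a_{c(f)}=(a\circ e_f)_{c(f^*)}=(f^*)^N(a\circ e_f)$.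

**Step 2: normal terms evaluate to themselves.** This is clear for variables. If $t=f(a)\in N$, then by induction the arguments evaluate to $a$; and since $f(a)\in N$, the tuple $a$ falls under the third case of (3), so $f^N(a)=f(a)$.

**Step 3: freeness.** By Step 2, $X$ generates $N$, so homomorphisms from $N$ are determined on $X$. Let $B$ be a model of $\Gamma$, let $\psi:X\to B$, and set $\hat\psi(t)=t^B(\psi)$, the value of the term $t$ in $B$. We check that $\hat\psi$ is a homomorphism. Write $\hat\psi a$ for the tuple of the $\hat\psi(a_i)$; then $\ker\hat\psi a\supseteq\ker a$.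

* If $a$ is $f$-collapsible, $\ker\hat\psi a$ contains a member of $C_f$, and $B\models\Gamma$ gives $f^B(\hat\psi a)=\hat\psi(a_{c(f)})=\hat\psi(f^N(a))$.
* If $a$ is not collapsible and $T_f$ applies, $\ker\hat\psi a$ contains a member of $T_f$, so $f^B(\hat\psi a)=(f^*)^B((\hat\psi a)\circ e_f)=\hat\psi(f^*(a\circ e_f))=\hat\psi(f^N(a))$.
* Otherwise $\hat\psi(f^N(a))=\hat\psi(f(a))=f^B(\hat\psi a)$ by the definition of $\hat\psi$. $\blacksquare$

Consequently two terms that take equal values in $N$ at distinct generators are equal in every model of $\Gamma$, and conversely.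

**Back to Section 4.** In the Gumm example, $q^N(x,y,y)=b(x,y)$, since $(x,y,y)$ is not collapsible and $T_q$ applies. Likewise $q^N(b(x,y),w,w)=b(b(x,y),w)$. This is a normal term different from $b(x,w)$, so $b(b(x,y),w)\approx b(x,w)$ does not follow from the Gumm identities.

## 6. In a tame theory, $h(x,y,y,w)\approx p(x,w)\approx h(y,y,x,w)$ forces $p(x,w)\approx w$

Here is the idea of the induction. Suppose both values of $h$ are the same normal term $P$, without $y$, and look at what the top symbol $f$ of $h$ does on each side.

* If it collapses on both sides, it does so to the same coordinate, and we pass to a smaller term.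
* If it survives (possibly renamed) on both sides, the arguments of $P$ are themselves $y$-free common values of smaller terms. So they all equal $w$, and a constant tuple should have collapsed.
* If it collapses on one side only, we substitute $x$ for $y$, which makes both sides equal, and find $P$ strictly inside $P$.

The hypothesis that $y$ does not occur in $P$ cannot be dropped: if $h$ is its second variable, both values are $y$.

**Lemma 2.** Let $\Gamma$ be tame and let $x,y,w\in X$ be distinct. For a term $h$ over $F$ in four variables put
$$h'=h^N(x,y,y,w),\qquad h''=h^N(y,y,x,w).$$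
If $h'=h''=:P$ and $y$ does not occur in the normal term $P$, then $P=w$.

**Proof.**

**Step 1: a substitution that identifies the two sides.** By freeness there is an endomorphism $\varphi$ of $N$ with $y\mapsto x$ that fixes all other generators. If $y$ does not occur in $t\in N$, then $\varphi(t)=t$, because $t=t^N(X)$ gives $\varphi(t)=t^N(\varphi(X))$, and $\varphi$ fixes all variables of $t$. Moreover, for every four-variable term $A$, with $A',A''$ defined like $h',h''$,
$$\varphi(A')=A^N(x,x,x,w)=\varphi(A''). \tag{5}$$

**Step 2: $h$ is a variable.** We prove the lemma by induction on $h$. If $h$ is its first, second, third or fourth variable, then $(h',h'')$ is $(x,y)$, $(y,y)$, $(y,x)$ or $(w,w)$. In the first and third cases the values differ, in the second $y$ occurs. Only the fourth satisfies the hypotheses, and there $P=w$.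

**Step 3: the possible forms of $P$.** Let $h=f(A_1,\dots,A_k)$, and put $a'=(A_1',\dots,A_k')$, $a''=(A_1'',\dots,A_k'')$, $c=c(f)$, and, if $T_f\neq\emptyset$, $e=e_f$ and $g=f^*$. Then $P=f^N(a')=f^N(a'')$. By (3), for each of $a=a'$ and $a=a''$ exactly one of the following holds:

* (C) $a$ is $f$-collapsible and $P=a_c$;
* (T) $a$ is not $f$-collapsible, $T_f$ applies to $a$, and $P$ is the formal term $g(a\circ e)$, where $a\circ e$ is not $g$-collapsible by (K2);
* (I) $a$ is not $f$-collapsible and $P$ is the formal term $f(a)$.

The hypotheses and the conclusion are symmetric in $'$ and $''$, so the cases of Steps 4 to 8 suffice.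

**Step 4: (C) for both.** Here $P=A_c'=A_c''$, and $y$ does not occur in $P$. The induction hypothesis for $A_c$ gives $P=w$.

**Step 5: (C) for $a'$, and (T) or (I) for $a''$.** This case is impossible. First, $A_c''$ is a proper subterm of $P$: in case (I), because $P=f(a'')$; in case (T), because $P=g(a''\circ e)$ and $c\in\operatorname{im}e$ by (K1). So $y$ does not occur in $A_c''$, and $\varphi(A_c'')=A_c''$. Also $A_c'=P$ by (C), and $\varphi(P)=P$. With (5) for $A=A_c$,
$$A_c''=\varphi(A_c'')=\varphi(A_c')=\varphi(P)=P .$$
So $P$ is a proper subterm of itself, a contradiction.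

**Step 6: (T) for both.** This case is impossible. The formal terms $g(a'\circ e)$ and $g(a''\circ e)$ are both $P$, so $A_j'=A_j''$ for all $j\in\operatorname{im}e$, and $y$ does not occur in these terms since they are subterms of $P$. By the induction hypothesis they all equal $w$. Then $a'\circ e$ is constant, hence $g$-collapsible, contrary to (T).

**Step 7: (T) for one, (I) for the other.** This case is impossible: the top symbol of $P$ would be both $g\in F_1$ and $f\in F_0$.

**Step 8: (I) for both.** This case is impossible. Now $f(a')=f(a'')=P$, so $A_j'=A_j''$ for all $j$, without $y$. By the induction hypothesis all of them equal $w$. Then $a'$ is constant, hence $f$-collapsible, contrary to (I). $\blacksquare$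

**Proof of Theorem 2(iv).** Let $\Gamma$ be tame. If it satisfies Jónsson, it satisfies (S) by Theorem 1(a).

Conversely, let $d_0,\dots,d_n,p,h$ witness (S), and let $x,y,w\in X$ be distinct. Then $h^N(x,y,y,w)=h^N(y,y,x,w)=p^N(x,w)$, because $N$ is a model. By (3), the normal terms in which only variables from $\{x,w\}$ occur form a subalgebra of $N$, since each value in (3) is built from entries of $a$. So $y$ does not occur in $p^N(x,w)$. Lemma 2 gives $p^N(x,w)=w$, and by freeness $p(x,w)\approx w$ holds in all models of $\Gamma$. Hence $d_n(x,y,z)\approx p(x,z)\approx z$. The remaining identities of (S) for the $d_i$ are exactly the remaining Jónsson identities, so $d_0,\dots,d_n$ are Jónsson terms. $\blacksquare$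

## 7. A tame theory with Day(3), 3-permutability and the Gumm condition

We now need a tame theory that has Day terms but not Jónsson terms. We take one that satisfies all the conditions of Theorem 2(iii). Let $F_0=\{m_1,m_2,p_1,p_2,d,q\}$ and $F_1=\{r,s,b\}$, with the following data. Each condition on entries stands for the least equivalence relation that it describes, and "or" separates two members of $C_f$.

| $f$ | $c(f)$ | $a$ is collapsible iff | $T_f$ applies iff | $f^*(a\circ e_f)$ |
|---|---|---|---|---|
| $m_1$ | 1 | ($a_1=a_2$, $a_3=a_4$) or ($a_1=a_4$, $a_2=a_3$) | $a_2=a_3$ | $r(a_1,a_2,a_4)$ |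
| $m_2$ | 4 | ($a_1=a_2$, $a_3=a_4$) or ($a_1=a_4$, $a_2=a_3$) | $a_2=a_3$ | $r(a_1,a_2,a_4)$ |
| $r$ | 1 | $a_1=a_3$ | – | – |
| $p_1$ | 1 | $a_2=a_3$ | $a_1=a_2$ | $s(a_1,a_3)$ |
| $p_2$ | 3 | $a_1=a_2$ | $a_2=a_3$ | $s(a_1,a_3)$ |
| $s$ | 1 | $a_1=a_2$ | – | – |
| $d$ | 1 | $a_1=a_2$ or $a_1=a_3$ | $a_2=a_3$ | $b(a_1,a_3)$ |
| $q$ | 3 | $a_1=a_2$ | $a_2=a_3$ | $b(a_1,a_3)$ |
| $b$ | 1 | $a_1=a_2$ | – | – |

**Step 1: $\Gamma$ is tame.** For (K1): $\operatorname{im}e_f$ is $\{1,2,4\}$ for $m_1,m_2$, which contains $1$ and $4$; it is $\{1,3\}$ for $p_1,p_2,d,q$, which contains $1$ and $3$. For (K2) we go through the symbols of $F_0$.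

* $m_1,m_2$: let $a_2=a_3$. The first alternative for collapsing then makes all entries equal, so $a$ is collapsible if and only if $a_1=a_4$. This is the collapsing condition for $r(a_1,a_2,a_4)$. In that case $a_{c(f)}\in\{a_1,a_4\}$ equals $a_1$, which is the value of $r$.
* $p_1$: let $a_1=a_2$. Then $a_2=a_3$ if and only if $a_1=a_3$, and both values are $a_1$.
* $p_2,q$: let $a_2=a_3$. Then $a_1=a_2$ if and only if $a_1=a_3$, and in that case all entries are equal.
* $d$: let $a_2=a_3$. Then "$a_1=a_2$ or $a_1=a_3$" holds if and only if $a_1=a_3$, and in that case all entries are equal.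

**Step 2: what $\Gamma$ says.** Writing out the identities, we get three groups.

* $m_1(x,x,w,w)\approx x$, $m_2(x,x,w,w)\approx w$, $m_i(x,y,y,x)\approx x$ for $i=1,2$, and $m_1(x,y,y,w)\approx r(x,y,w)\approx m_2(x,y,y,w)$, with $r(x,y,x)\approx x$. With $m_0=x$ and $m_3=w$, this is Day(3).
* $p_1(x,y,y)\approx x$, $p_1(x,x,y)\approx s(x,y)\approx p_2(x,y,y)$, $p_2(x,x,y)\approx y$, with $s(x,x)\approx x$. These contain the Hagemann–Mitschke identities for congruence 3-permutability (J. Hagemann, A. Mitschke, *On n-permutable congruences*, Algebra Universalis 3 (1973)).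
* $d(x,x,y)\approx x\approx d(x,y,x)$, $d(x,y,y)\approx b(x,y)\approx q(x,y,y)$, $q(x,x,y)\approx y$, with $b(x,x)\approx x$. This contains the Gumm condition (2).

For completeness, here is why the second group gives 3-permutability. Let $\alpha,\beta$ be congruences of a model, and let $u_0\mathrel{\alpha}u_1\mathrel{\beta}u_2\mathrel{\alpha}u_3$. Then
$$u_0=p_1(u_0,u_1,u_1)\mathrel{\beta}p_1(u_0,u_1,u_2)\mathrel{\alpha}p_1(u_1,u_1,u_2)=p_2(u_1,u_2,u_2)\mathrel{\alpha}p_2(u_1,u_2,u_3)\mathrel{\beta}p_2(u_2,u_2,u_3)=u_3 .$$
So $\alpha\circ\beta\circ\alpha\subseteq\beta\circ\alpha\circ\beta$, and exchanging $\alpha$ and $\beta$ gives equality.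

## 8. A two-element affine model without Jónsson terms

By Theorem 2(iv), it is enough to show that $\Gamma$ does not satisfy Jónsson, and for this one model without Jónsson terms suffices.

**Step 1: the model.** On $B=\{0,1\}$, with addition mod $2$, put
$$m_1(x,y,z,w)=y+z+w,\quad m_2(x,y,z,w)=w,\quad r(x,y,w)=w,$$
$$p_1(x,y,z)=x+y+z,\quad p_2(x,y,z)=z,\quad s(x,y)=y,$$
$$d(x,y,z)=x,\quad q(x,y,z)=x+y+z,\quad b(x,y)=x.$$
We check the identities group by group.

* $m_1(x,x,w,w)=x+w+w=x$, $m_1(x,y,y,x)=y+y+x=x$ and $m_1(x,y,y,w)=y+y+w=w=r(x,y,w)$. Also $m_2(x,x,w,w)=w$, $m_2(x,y,y,x)=x$, $m_2(x,y,y,w)=w=r(x,y,w)$ and $r(x,y,x)=x$.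
* $p_1(x,y,y)=x$, $p_1(x,x,y)=y=s(x,y)$, $p_2(x,y,y)=y=s(x,y)$, $p_2(x,x,y)=y$, $s(x,x)=x$.
* $d(x,x,y)=x=d(x,y,x)$, $d(x,y,y)=x=b(x,y)$, $q(x,y,y)=x=b(x,y)$, $q(x,x,y)=y$, $b(x,x)=x$.

So $B\models\Gamma$.

**Step 2: $B$ has no Jónsson terms.** All basic operations of $B$ are linear forms over $\mathbb F_2$, so all term operations are, and the coefficients of such a form are determined by the operation. Suppose $d_i=\alpha_ix+\beta_iy+\gamma_iz$ $(0\le i\le n)$ were Jónsson terms. From $d_i(x,y,x)=(\alpha_i+\gamma_i)x+\beta_iy=x$ we get $\beta_i=0$. Hence $d_i(x,x,z)=d_i(x,z,z)=\alpha_ix+\gamma_iz$, and every linking identity, for even or odd $i$, gives $\alpha_i=\alpha_{i+1}$. But $d_0=x$ gives $\alpha_0=1$, and $d_n=z$ gives $\alpha_n=0$, a contradiction.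

The algebra $B$ alone would not refute (S): $x+y+z$ is a Mal'cev term, so $B$ satisfies (S) with $p(x,w)=x$. It is the free algebra $N$ that excludes this choice of $p$, and $B$ that excludes the choice $p(x,w)=w$ left over by Lemma 2.

**Step 3: proof of Theorem 2(iii) and Theorem 1(b).** If $\Gamma$ satisfied Jónsson, the same terms would be Jónsson terms in its model $B$. So $\Gamma$ does not satisfy Jónsson, and by Theorem 2(iv) it does not satisfy (S). By Section 7 it satisfies Day(3), congruence 3-permutability and the Gumm condition. This proves Theorem 2(iii). In particular the variety of models of $\Gamma$ satisfies Day(3) but not (S), which proves Theorem 1(b). With Theorem 1(a), (S) is a linear Mal'cev condition weaker than Mal'cev and weaker than Jónsson, and strictly stronger than Day. **Hence Day terms are not the linear meet of Mal'cev and Jónsson terms.** $\blacksquare$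

**Step 4: proof of Theorem 2(i).** By Section 2, Day(0) and Day(1) hold only in trivial varieties, which satisfy Mal'cev, and Day(2) implies Mal'cev; so for $n\le2$, Day($n$) implies (S) by Theorem 1(a). For $n\ge3$, Day(3) implies Day($n$): repeat the last term $w$. So the models of $\Gamma$ satisfy Day($n$) but not (S). $\blacksquare$

**Step 5: proof of Theorem 2(ii).** A variety is congruence $k$-permutable if $\alpha\circ\beta\circ\alpha\circ\cdots=\beta\circ\alpha\circ\beta\circ\cdots$ ($k$ factors on each side) for all congruences $\alpha,\beta$ of its algebras. For $k=2$ this is equivalent to having a Mal'cev term, by Mal'cev's theorem, and so it implies (S) by Theorem 1(a).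

For $k\ge3$ we use that 3-permutability implies $k$-permutability, which follows by repeating this argument: $k$-permutability implies $(k+1)$-permutability. To see this, take the product $\alpha\circ\beta\circ\cdots$ with $k+1$ factors, and let $\theta$ be its last factor. By $k$-permutability its first $k$ factors may be replaced by $\beta\circ\alpha\circ\cdots$ with $k$ factors. The $k$-th factor of the new product is $\theta$, since the $k$-th factor of the old one was the other congruence. Since $\theta\circ\theta=\theta$, the whole product equals $\beta\circ\alpha\circ\cdots$ with $k$ factors, which is contained in $\beta\circ\alpha\circ\cdots$ with $k+1$ factors. Exchanging $\alpha$ and $\beta$ gives equality.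

So for every $k\ge3$ the models of $\Gamma$ form a congruence $k$-permutable variety that does not satisfy (S), and $k$-permutability does not imply (S). $\blacksquare$
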